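# Rank $o(N)$ symmetric matrix factorization: why the scalar formula survives, and why it stops there

## One noisy inner product

Take two vectors $\mathbf x_1,\mathbf x_2\in\{-1,1\}^M$ with independent uniform signs. We see one number,
$$Y=s+Z,\qquad s=\mathbf x_1\cdot\mathbf x_2,\quad Z\sim\mathcal N(0,1),$$
and we want to estimate $s$.

If $M=1$, then $s=\pm1$ with equal weights, the likelihood of $s$ is proportional to $e^{Ys-s^2/2}$, and the posterior mean is $\tanh Y$. If $M=2$, then $s\in\{-2,0,2\}$ with weights $\frac14,\frac12,\frac14$, and the posterior mean is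
$$\frac{2\cdot\frac14e^{2Y-2}-2\cdot\frac14e^{-2Y-2}}{\frac12+\frac14e^{2Y-2}+\frac14e^{-2Y-2}}=\frac{2\sinh 2Y}{e^{2}+\cosh 2Y}.$$
For general $M$ the formulas become long, but the best linear estimator is easy. We have $\mathbb E s^2=M$, $\mathbb E[sY]=M$, $\mathbb EY^2=1+M$, so the best linear guess is $\frac{M}{1+M}Y$, with mean square error $M-\frac{M^2}{1+M}=\frac M{1+M}$. Relative to the size $\mathbb Es^2=M$ of the unknown, the error is $\frac1{1+M}$. The optimal error is at most this. So one entry reveals a larger fraction of itself as the rank $M$ grows.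

Now take $N$ vectors with i.i.d. centered entries of variance $\rho$, and observe all inner products at scale $\sqrt{\lambda/N}$: $Y_{ij}=\sqrt{\lambda/N}\,\mathbf x_i\cdot\mathbf x_j+Z_{ij}$, $i<j$. (The example was $N=2$, $\lambda=2$, $\rho=1$.) The same computation for a single entry gives relative error
$$\frac{1}{1+\lambda\rho^2\,M/N}.$$
If $M/N$ stays away from $0$, each entry alone already carries a visible amount of information about itself. If $M/N\to0$, a single entry is nearly silent for a linear estimator, and whatever can be learned must come from many entries acting together.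

In this second regime, does the rank matter at all? When $M=1$, the answer to the estimation problem is an explicit maximization over one real number $q$. We shall prove that, per unknown coordinate, the answer is the same for every $M=o(N)$, and that at small $\lambda$ it fails as soon as $M$ is not $o(N)$. The single-entry computation above will come back to give this failure.

## The rank-$M$ spiked Wigner model and the scalar potential

Let $\mathbb P_X$ be a probability law on $\mathbb R$ and $(M_N)$ a sequence of positive integers; write $M=M_N$. The signal $\mathbf X_0\in\mathbb R^{N\times M}$ has i.i.d. entries of law $\mathbb P_X$ and rows $\mathbf x_{0,i}\in\mathbb R^M$. Put $P=\mathbb P_X^{\otimes NM}$ and $\rho=\mathbb E_{\mathbb P_X}X^2$. We observe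
$$Y_{ij}=\sqrt{\lambda/N}\,(\mathbf X_0\mathbf X_0^\top)_{ij}+Z_{ij},\qquad 1\le i<j\le N,\ \lambda\ge0,$$
with $Z_{ij}$ i.i.d. $\mathcal N(0,1)$ independent of $\mathbf X_0$; no diagonal entries are observed. We write
$$s_{ij}=\mathbf x_i\cdot\mathbf x_j,\qquad s'_{ij}=\mathbf x'_i\cdot\mathbf x'_j,\qquad s^0_{ij}=\mathbf x_{0,i}\cdot\mathbf x_{0,j},$$
$\|\cdot\|$ for the Frobenius norm and $\|\cdot\|_{op}$ for the operator norm.

**Definition (free entropy and matrix MMSE).** With
$$H_N(\mathbf X)=\sum_{i<j}\Big[\sqrt{\tfrac\lambda N}\,Y_{ij}s_{ij}-\tfrac{\lambda}{2N}s_{ij}^2\Big]=\sum_{i<j}\Big[\sqrt{\tfrac\lambda N}\,Z_{ij}s_{ij}+\tfrac\lambda Ns_{ij}s^0_{ij}-\tfrac{\lambda}{2N}s_{ij}^2\Big],$$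
set
$$F_{N,M}(\lambda)=\frac1{NM}\mathbb E\ln\int e^{H_N}dP,\qquad \mathrm{MMSE}_{N,M}(\lambda)=\frac1{N^2M}\mathbb E\big\|\mathbf X_0\mathbf X_0^\top-\mathbb E[\mathbf X_0\mathbf X_0^\top\mid\mathbf Y]\big\|^2 .$$

In the opening example with $M=1$, averaging $e^{Zs+ss^0-1/2}$ over $s=\pm1$ gives $e^{-1/2}\cosh(Z+s^0)$, so $F_{2,1}(2)=\frac12\big[\mathbb E\ln\cosh(1+Z)-\frac12\big]$.

**Definition (replica symmetric potential).** Let $\mathcal S_m$ be the set of symmetric positive semidefinite $m\times m$ matrices. For $\mathcal Q\in\mathcal S_m$ and $S\in\mathbb R^{m\times m}$, with $\mathbf x_0\sim\mathbb P_X^{\otimes m}$ and $\mathbf z\sim\mathcal N(0,I_m)$ independent, let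
$$\Psi(\mathcal Q,S)=\mathbb E\ln\int e^{\sqrt\lambda\,\mathbf z^\top\mathcal Q^{1/2}\mathbf x+\lambda\mathbf x^\top S\mathbf x_0-\frac\lambda2\mathbf x^\top\mathcal Q\mathbf x}\,d\mathbb P_X^{\otimes m}(\mathbf x),\qquad \psi_m(\mathcal Q)=\Psi(\mathcal Q,\mathcal Q),$$
$$F_m^{\rm RS}(\mathcal Q,\lambda)=\frac1m\Big[\psi_m(\mathcal Q)-\frac\lambda4\|\mathcal Q\|^2\Big],\qquad \phi_1(\lambda)=\sup_{q\ge0}F_1^{\rm RS}(q,\lambda).$$

For signs ($\mathbb P_X$ uniform on $\pm1$), $F_1^{\rm RS}(q,\lambda)=-\frac{\lambda q^2}4-\frac{\lambda q}2+\mathbb E\ln\cosh(\sqrt{\lambda q}\,z+\lambda q)$. For a diagonal matrix the integral factorizes over coordinates, so for instance $F_2^{\rm RS}(\mathrm{diag}(q_1,q_2),\lambda)=\frac12\big[F_1^{\rm RS}(q_1,\lambda)+F_1^{\rm RS}(q_2,\lambda)\big]$.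

The problem comes from "A multiscale cavity method for sublinear-rank symmetric matrix factorization". Its hypotheses are these.

- (H1) $M_{N+1}-M_N\le1$ for all $N$, together with a growth condition on $M_N$.
- (H2) The prior fully factorizes, as above.
- (H3) $\mathbb P_X$ is centered with support in $[-D,D]$ for some $D<\infty$.
- (H4) For all constant $m\le M$, $\phi_m(\lambda)=\sup_{\mathcal Q\in\mathcal S_m}F_m^{\rm RS}(\mathcal Q,\lambda)$ is real analytic on $[0,\infty)$ except possibly at one critical point $0<\lambda_c<\infty$ independent of $m$. (With no critical point, "$\lambda\ne\lambda_c$" is a vacuous condition.)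
- (H5) With $\mathrm{mmse}(\lambda)$ the MMSE of the scalar channel $y=\sqrt\lambda x_0+z$, the function $\lambda^2\mathrm{mmse}(\lambda)$ is monotone on some half-line $[\lambda_L'',\infty)$, $\lambda_L''>0$.

Under (H1)–(H5) the maximizer $q^*(\lambda)=\arg\max_{q\in[0,\rho]}F_1^{\rm RS}(q,\lambda)$ is known to be unique for $\lambda>0$, $\lambda\neq\lambda_c$. A known result, called Theorem 2.1, says that if the growth condition is $M_N=o(\sqrt{\ln N})$, then
$$\lim_NF_{N,M_N}(\lambda)=\sup_{q\in[0,\rho]}F_1^{\rm RS}(q,\lambda)\ \ (\lambda\ge0),\qquad \lim_N\mathrm{MMSE}_{N,M_N}(\lambda)=\rho^2-q^*(\lambda)^2\ \ (\lambda>0,\ \lambda\ne\lambda_c).\tag{1}$$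
The problem is to prove or disprove: "We conjecture that Theorem 2.1 holds for $M=o(N)$", with (H1)–(H5) otherwise kept. We shall prove it. In all four theorems $\mathbb P_X$ is centered with support in $[-D,D]$, $D>0$, and $\mathbf X_0$ has i.i.d. entries of law $\mathbb P_X$.

**Theorem A.** For all $m\ge1$ and $\lambda\ge0$: $\ \sup_{\mathcal Q\in\mathcal S_m}F_m^{\rm RS}(\mathcal Q,\lambda)=\phi_1(\lambda)=\sup_{q\in[0,\rho]}F_1^{\rm RS}(q,\lambda)$.

**Theorem B.** There is $C=C(\lambda,D)<\infty$ such that for all $1\le M\le N$,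
$$-\frac{\lambda D^4}4\frac MN\le F_{N,M}(\lambda)-\phi_1(\lambda)\le C\sqrt{\tfrac MN\ln\tfrac{9N}M}.$$

**Theorem C (the conjecture).** If $M_N=o(N)$, then $F_{N,M_N}(\lambda)\to\sup_{q\in[0,\rho]}F_1^{\rm RS}(q,\lambda)$ for all $\lambda\ge0$. Moreover, at every $\lambda>0$ where $\phi_1$ is differentiable, the maximizer of $F_1^{\rm RS}(\cdot,\lambda)$ is unique, equals $q^*(\lambda)=2\sqrt{\phi_1'(\lambda)}$, and $\mathrm{MMSE}_{N,M_N}(\lambda)\to\rho^2-q^*(\lambda)^2$. Under (H4) with $m=1$, this covers all $\lambda>0$, $\lambda\ne\lambda_c$.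

**Theorem D (converse).** Let $\rho>0$. If $M_N\ne o(N)$, then for every $\lambda\in(0,D^{-4})$ the maximizer is unique, $q^*(\lambda)=0$ and $\phi_1(\lambda)=0$, but both $F_{N,M_N}(\lambda)\to\phi_1(\lambda)$ and $\mathrm{MMSE}_{N,M_N}(\lambda)\to\rho^2-q^*(\lambda)^2$ fail.

So the free-entropy limit uses only (H2), (H3) and $M_N=o(N)$. The increment condition, (H5) and Theorem 2.1 itself are not used, and (H4) serves only, with $m=1$, to know where $\phi_1$ is differentiable. At $\lambda=0$ we have $F_{N,M}=0$ and $F_m^{\rm RS}=0$, so Theorems A and B are trivial there. From now on $\lambda>0$.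

## Posteriors, one derivative rule, degradation

Every Gibbs measure below has a density proportional to $e^{H}$ with respect to a product of copies of $\mathbb P_X$; $\langle\cdot\rangle$ denotes its average, and $\mathbb E$ averages over the disorder, that is, the Gaussian variables and the signal. Integration variables are bounded.

**Fact 1 (Bayes and Nishimori).** Suppose a bounded signal $X_0$ has prior $P$, and we observe $y_k=\sqrt{c_k}f_k(X_0)+g_k$ with $g_k$ i.i.d. $\mathcal N(0,1)$. Relative to pure noise, the likelihood of $x$ is $\exp\sum_k[\sqrt{c_k}f_k(x)y_k-\frac{c_k}2f_k(x)^2]$. Substituting $y_k$, the posterior is the Gibbs measure of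
$$H(x)=\sum_k\Big[\sqrt{c_k}\,g_kf_k(x)+c_kf_k(x)f_k(X_0)-\tfrac{c_k}2f_k(x)^2\Big].$$
Hence $\langle a\rangle=\mathbb E[a(X_0)\mid y]$. In particular $\mathbb E\langle a\rangle=\mathbb Ea(X_0)$ and $\mathbb E[\langle a\rangle a(X_0)]=\mathbb E\langle a\rangle^2$: under $\mathbb E$ a posterior sample may be exchanged with the signal. This is called the Nishimori identity. For signs and $y=\sqrt c\,x_0+g$, it reads $\mathbb E[x_0\tanh(\sqrt c\,y)]=\mathbb E\tanh^2(\sqrt c\,y)$.

Our model is the case $f=s_{ij}$, $c=\lambda/N$. If $\mathcal Q=\sum_k\Lambda_k\mathbf o_k\mathbf o_k^\top$ is a spectral decomposition, the measure inside $\psi_m(\mathcal Q)$ is the case $f_k(\mathbf x)=\mathbf o_k\cdot\mathbf x$, $c_k=\lambda\Lambda_k$, with $g_k=\mathbf o_k\cdot\mathbf z$.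

**Fact 2 (derivative rule).** Let $H$ depend on a parameter $t$, and let $f$ be bounded, $c(t)>0$ of class $C^1$ and $g\sim\mathcal N(0,1)$ independent of everything else in $H$. A term $\sqrt{c}\,gf(x)-\frac c2f(x)^2$ in $H$ contributes to $\frac{d}{dt}\mathbb E\ln\int e^H$ the amount
$$-\tfrac12c'(t)\,\mathbb E\langle f\rangle^2 .\tag{2}$$
If in addition the term $c\,f(x)f(X_0)$ is present and the whole Gibbs measure is a posterior as in Fact 1, then the three terms together contribute
$$+\tfrac12c'(t)\,\mathbb E\langle f\rangle^2=\tfrac12c'(t)\,\mathbb E\langle f(x)\rangle f(X_0).\tag{3}$$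

Proof. The derivative of $\ln\int e^H$ is $\langle\partial_tH\rangle$. Since $\partial_g\langle f\rangle=\sqrt c\,(\langle f^2\rangle-\langle f\rangle^2)$, Gaussian integration by parts gives $\frac{c'}{2\sqrt c}\mathbb E\,g\langle f\rangle=\frac{c'}2\mathbb E[\langle f^2\rangle-\langle f\rangle^2]$, and subtracting $\frac{c'}2\mathbb E\langle f^2\rangle$ gives (2). The extra term adds $c'\,\mathbb E\langle f\rangle f(X_0)=c'\,\mathbb E\langle f\rangle^2$ by Nishimori. Because all functions of the integration variables are bounded, the log-integrals are bounded by a constant times $1+\sum|g|$, and their derivatives have at most polynomial growth in the Gaussians, locally uniformly where $c>0$. So differentiation under $\mathbb E$ is allowed, and at points where some $c$ vanishes the function is still continuous, which suffices to integrate derivative bounds.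

**Fact 3 (degradation).** If $0\le c'\le c$, $c>0$, the observation $\sqrt{c'}f(X_0)+g$ has, jointly with $X_0$, the law of $\sqrt{c'/c}\,y+\sqrt{1-c'/c}\,\zeta$, where $y=\sqrt cf(X_0)+g$ and $\zeta$ is an independent standard Gaussian. More generally, if $Y'$ is a function of $Y$ and of noise $\zeta$ independent of $(X_0,Y)$, then $\mathbb E[a\mid Y,\zeta]=\mathbb E[a\mid Y]$ for $a=a(X_0)$, so by the tower property and Jensen
$$\mathbb E\big[\mathbb E[a\mid Y']^2\big]\le\mathbb E\big[\mathbb E[a\mid Y]^2\big].$$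

**An identity.** For $\mathbf X,\mathbf X'\in\mathbb R^{N\times M}$ with rows $\mathbf x_i,\mathbf x_i'$, $\mathbf X^\top\mathbf X'=\sum_i\mathbf x_i\mathbf x_i'^\top$, hence
$$\|\mathbf X^\top\mathbf X'\|^2=\sum_{i,j}s_{ij}s'_{ij}=2\sum_{i<j}s_{ij}s'_{ij}+\sum_i|\mathbf x_i|^2|\mathbf x'_i|^2 .\tag{4}$$
This turns a sum over $N^2/2$ pairs into the squared norm of an $M\times M$ matrix, the *overlap* $\mathbf X^\top\mathbf X'/N$. For $M=1$ the overlap is the number $\frac1N\sum_ix_ix_i'$.

**The scalar channel.** Let $e(u)=\mathbb E\big[\mathbb E[x_0\mid\sqrt u\,x_0+z]^2\big]=\rho-\mathrm{mmse}(u)$. By Fact 1 the conditional mean is an explicit ratio of integrals, continuous in $u$ for fixed $(x_0,z)$ and bounded by $D$; so $e$ is continuous, and $0\le e\le\rho$. Rule (3) with $f(x)=x$, $c=\lambda q$ and parameter $q$ gives $\psi_1'(q)=\frac\lambda2e(\lambda q)$ for $q>0$. Since $\psi_1(0)=0$,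
$$\psi_1(q)=\frac\lambda2\int_0^qe(\lambda s)\,ds,\qquad \partial_qF_1^{\rm RS}(q,\lambda)=\frac\lambda2\big(e(\lambda q)-q\big)\quad(q>0).\tag{5}$$
As $e\le\rho$, the derivative is negative for $q>\rho$. So the supremum defining $\phi_1$ is attained, every maximizer lies in $[0,\rho]$, and maximizers over $[0,\infty)$ and over $[0,\rho]$ coincide.

## The matrix potential has a scalar maximum

For diagonal $\mathcal Q$, Theorem A is immediate from factorization. The obvious next move is to diagonalize $\mathcal Q$, but the prior $\mathbb P_X^{\otimes m}$ is not rotation invariant. Take signs, $m=2$, $\mathbf o=(1,1)/\sqrt2$ and $\mathcal Q=\Lambda\mathbf o\mathbf o^\top$. The channel now sees $\mathbf o\cdot\mathbf x_0\in\{-\sqrt2,0,\sqrt2\}$ with weights $\frac14,\frac12,\frac14$, which is not a sign. What does happen to the value? By Fact 1, $\psi_m(\mathcal Q)=\frac\lambda2\mathbb E[\mathbf x_0^\top\mathcal Q\mathbf x_0]-I$, where $I$ is the mutual information between $\mathbf x_0$ and the observation.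 Here the first term is $\lambda\Lambda/2$, as for one sign. As $\lambda\Lambda\to\infty$, $I$ tends to the entropy of $\mathbf o\cdot\mathbf x_0$, which is $\frac32\ln2$, against $\ln2$ for one sign. So $\psi_2(\mathcal Q)-\psi_1(\Lambda)\to-\frac12\ln2$: rotating loses. The proof shows that it never gains.

**Step A1: raise all eigenvalues together, each stopping at its own value.** The purpose is a path from $0$ to $\mathcal Q$ on which, at level $s$, every direction has signal-to-noise ratio at most $\lambda s$. Let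
$$\mathcal Q(s)=\sum_k\min(\Lambda_k,s)\,\mathbf o_k\mathbf o_k^\top,\qquad h(s)=\psi_m(\mathcal Q(s)).$$
Then $h(0)=0$ and $h(s)=\psi_m(\mathcal Q)$ for large $s$. In the basis $(\mathbf o_k)$ the exponent consists of terms as in Fact 1 with $f_k(\mathbf x)=\mathbf o_k\cdot\mathbf x$ and $c_k=\lambda\min(\Lambda_k,s)$. The function $h$ is continuous on $[0,\infty)$. Off the finite set $\{0\}\cup\{\Lambda_k\}$ we have $c_k'=\lambda$ if $\Lambda_k>s$ and $c_k'=0$ otherwise, so rule (3) gives
$$h'(s)=\frac\lambda2\sum_{k:\Lambda_k>s}\mathbb E\langle\mathbf o_k\cdot\mathbf x\rangle^2 .$$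

**Step A2: compare with an isotropic channel.** The purpose is to replace the rotated channel by one that decouples in the original coordinates. The observation at level $s$ has coordinates $\sqrt{\lambda\min(\Lambda_k,s)}\,\mathbf o_k\cdot\mathbf x_0+\mathbf o_k\cdot\mathbf z$. Applying Fact 3 in each coordinate $k$ with independent extra noises, it is a degraded version of the observation with coordinates $\sqrt{\lambda s}\,\mathbf o_k\cdot\mathbf x_0+\mathbf o_k\cdot\mathbf z$, that is, of $\sqrt{\lambda s}\,\mathbf x_0+\mathbf z$. Hence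
$$\mathbb E\langle\mathbf o_k\cdot\mathbf x\rangle^2\le\mathbb E\big[(\mathbf o_k\cdot\mathbf w)^2\big],\qquad\mathbf w=\mathbb E[\mathbf x_0\mid\sqrt{\lambda s}\,\mathbf x_0+\mathbf z].$$
In the original coordinates this last channel is a product: $w_a=\mathbb E[x_{0,a}\mid\sqrt{\lambda s}\,x_{0,a}+z_a]$. The $w_a$ are independent, have mean zero because $\mathbb P_X$ is centered, and have second moment $e(\lambda s)$. So $\mathbb E\mathbf w\mathbf w^\top=e(\lambda s)I$, which looks the same in every orthonormal basis, and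
$$h'(s)\le\frac\lambda2\,\#\{k:\Lambda_k>s\}\,e(\lambda s).$$

**Step A3: integrate.** The purpose is to read off the potential. By (5),
$$\psi_m(\mathcal Q)=\int_0^\infty h'(s)\,ds\le\sum_k\frac\lambda2\int_0^{\Lambda_k}e(\lambda s)\,ds=\sum_k\psi_1(\Lambda_k).$$
Since $\|\mathcal Q\|^2=\sum_k\Lambda_k^2$, this gives $F_m^{\rm RS}(\mathcal Q,\lambda)\le\frac1m\sum_kF_1^{\rm RS}(\Lambda_k,\lambda)\le\phi_1(\lambda)$. Conversely $F_m^{\rm RS}(qI,\lambda)=F_1^{\rm RS}(q,\lambda)$ for every $q\ge0$. With the remark after (5), Theorem A is proved. $\square$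

## Interpolation gives the lower bound and has the wrong sign for the upper one

**Step L1: interpolate between the matrix model and $N$ copies of the isotropic channel.** The purpose is to compare $F_{N,M}$ with $F_1^{\rm RS}(q,\lambda)$ through a derivative of known sign. Fix $q\ge0$, let $\mathbf z_i\sim\mathcal N(0,I_M)$ be independent of the rest, and for $t\in[0,1]$ put
$$H_t=\sum_{i<j}\Big[\sqrt{\tfrac{t\lambda}N}Z_{ij}s_{ij}+\tfrac{t\lambda}Ns_{ij}s^0_{ij}-\tfrac{t\lambda}{2N}s_{ij}^2\Big]+\sum_i\Big[\sqrt{(1-t)\lambda q}\,\mathbf z_i\cdot\mathbf x_i+(1-t)\lambda q\,\mathbf x_i\cdot\mathbf x_{0,i}-\tfrac{(1-t)\lambda q}2|\mathbf x_i|^2\Big]$$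
and $\Phi(t)=\mathbb E\ln\int e^{H_t}dP$. Then $\Phi(1)=NMF_{N,M}$ and $\Phi(0)=NM\psi_1(q)$, and at each $t$ the Gibbs measure is a posterior.

**Step L2: differentiate.** The purpose is to see a perfect square. Apply (3) with $f=s_{ij}$, $c=t\lambda/N$, and with $f$ the coordinates of $\mathbf x_i$, $c=(1-t)\lambda q$. Put $R=\mathbf X^\top\mathbf X_0/N$. Using (4) and $\sum_i\mathbf x_i\cdot\mathbf x_{0,i}=N\,\mathrm{Tr}R$,
$$\Phi'(t)=\frac\lambda{2N}\sum_{i<j}\mathbb E\langle s_{ij}s^0_{ij}\rangle-\frac{\lambda q}2\sum_i\mathbb E\langle\mathbf x_i\cdot\mathbf x_{0,i}\rangle=\frac{\lambda N}4\mathbb E\big\langle\|R\|^2-2q\,\mathrm{Tr}R\big\rangle-\frac\lambda{4N}\sum_i\mathbb E\langle|\mathbf x_i|^2|\mathbf x_{0,i}|^2\rangle .$$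
Now $\|R\|^2-2q\,\mathrm{Tr}R=\|R-qI\|^2-q^2M$ and $|\mathbf x_i|^2|\mathbf x_{0,i}|^2\le M^2D^4$. Dropping the square,
$$\Phi'(t)\ge-\frac{\lambda NMq^2}4-\frac{\lambda M^2D^4}4 .$$
Integrating over $[0,1]$ and dividing by $NM$, $F_{N,M}\ge\psi_1(q)-\frac{\lambda q^2}4-\frac{\lambda D^4}4\frac MN=F_1^{\rm RS}(q,\lambda)-\frac{\lambda D^4}4\frac MN$. The supremum over $q$ is the lower bound in Theorem B. $\square$

A sensible person now reads the same identity for the upper bound. One would need the dropped term $\frac{\lambda N}4\mathbb E\langle\|R-qI\|^2\rangle$ to be $o(NM)$ along the path: the $M\times M$ matrix $R$ would have to concentrate near $qI$. Here is where this stops. At $t=1$ with $\mathbb P_X$ symmetric, the posterior is invariant under $\mathbf X\mapsto-\mathbf X$, since $s_{ij}$ does not change. So $\langle\mathrm{Tr}R\rangle=0$ and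
$$\mathbb E\langle\|R-qI\|^2\rangle=\mathbb E\langle\|R\|^2\rangle+q^2M\ge q^2M,$$
which is of the full size $M$ when $q>0$. And for $t<1$ nothing in the identity controls the $M^2$ entries of $R$.

So we do not ask $R$ to concentrate. We let it be any matrix $S$ of a finite net and bound the contribution of each $S$ separately. Three things then have to work. First, the net lives in dimension $M^2$, and its log-cardinality, about $\frac12M^2\ln\frac{9N}M$, is negligible against $NM$ when $M=o(N)$; this is promising. Second, once $R$ is replaced by a fixed $S$, we lose the Nishimori identity, but the overlap left in an interpolation is then that of two replicas, and its square has the favorable sign. The price is a pair $(Q,S)$ with $Q$ positive semidefinite while $S$ need not even be symmetric. Third, expectation must be exchanged with a maximum over the net, so fluctuations must be small.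

The third point is delicate. Without further restriction, the squared gradient in the noise of a log-partition function is at most $\frac\lambda N\sum_{i<j}\langle s_{ij}\rangle^2$, and over the cube $[-D,D]^{N\times M}$ the best uniform bound on $\sum_{i<j}s_{ij}^2$ is $\frac{N(N-1)}2M^2D^4$, attained when all entries equal $D$. The resulting fluctuation scale is $\sigma\approx\sqrt N\,M$. Multiplied by $\sqrt{\ln n}\approx M\sqrt{\ln(9N/M)}$ and divided by $NM$, it gives an error of order $\frac M{\sqrt N}\sqrt{\ln(9N/M)}$, which is useless beyond $M\approx\sqrt N$. The all-$D$ matrix has operator norm $D\sqrt{NM}$, while a typical signal has operator norm of order $\sqrt N$. So we first discard the matrices of large operator norm.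

## The upper bound: truncation, a net for the overlap, and two replicas

Let $1\le M\le N$; $C$ denotes constants depending only on $(\lambda,D)$, possibly changing from line to line.

**Step 1: restrict the integral to bounded operator norm.** The purpose is to make the later Lipschitz constants of order $\sqrt{NM}$. Let
$$K=44D^2,\qquad G=\{\mathbf X\in[-D,D]^{N\times M}:\|\mathbf X\|_{op}^2\le KN\},$$
a convex set. We first show that the signal is in $G$ with high probability. For unit vectors $u,v$, $u^\top\mathbf X_0v$ is a sum of independent centered variables with ranges of length at most $2D|u_iv_k|$, and $\sum_{i,k}(2Du_iv_k)^2=4D^2$, so Hoeffding's inequality gives $\mathbb P(|u^\top\mathbf X_0v|>\tau)\le2e^{-\tau^2/2D^2}$. Take $\frac14$-nets of the unit spheres of $\mathbb R^N$ and $\mathbb R^M$, of sizes at most $9^N$ and $9^M$. If $u,v$ achieve $\|\mathbf X_0\|_{op}=u^\top\mathbf X_0v$ and $u_0,v_0$ are net points within $\frac14$, then $u^\top\mathbf X_0v-u_0^\top\mathbf X_0v_0=(u-u_0)^\top\mathbf X_0v+u_0^\top\mathbf X_0(v-v_0)\le\frac12\|\mathbf X_0\|_{op}$.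 So $\|\mathbf X_0\|_{op}$ is at most twice the maximum of $|u_0^\top\mathbf X_0v_0|$ over the nets. With $\tau^2=11D^2N$, so that $(2\tau)^2=KN$, and $M\le N$,
$$\mathbb P(\mathbf X_0\notin G)\le2\cdot9^{2N}e^{-5.5N}\le2e^{-N},$$
since $2\ln9<4.4$.

Next we compare $\mathcal Z=\int e^{H_N}dP$ with $\mathcal Z_G=\int_Ge^{H_N}dP$. By Nishimori, $\mathbb E\langle1_{G^c}\rangle=\mathbb P(\mathbf X_0\notin G)\le2e^{-N}$. By Markov, the event $B=\{\langle1_{G^c}\rangle>\frac12\}$ has probability at most $4e^{-N}$. Off $B$, $\mathcal Z_G\ge\frac12\mathcal Z$, so $\ln\mathcal Z\le\ln\mathcal Z_G+\ln2$. On $B$ a crude bound is enough. Completing the square in $H_N$, always $\ln\mathcal Z\le\frac12\sum_{i<j}Y_{ij}^2$. Jensen's inequality for the probability measure $P(\cdot\mid G)$, with $P(G)\ge1-2/e\ge e^{-2}$, with $|\sqrt{\lambda/N}\,Y_{ij}s_{ij}|\le\frac12Y_{ij}^2+\frac\lambda{2N}s_{ij}^2$ and $s_{ij}^2\le M^2D^4$, gives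
$$\ln\mathcal Z_G\ge-2-\sum_{i<j}\Big[\tfrac12Y_{ij}^2+\tfrac\lambda Ns_*^2\Big]\ge-2-\tfrac12\sum_{i<j}Y_{ij}^2-\tfrac12\lambda NM^2D^4,\qquad s_*^2:=M^2D^4 .$$
Since $Y_{ij}^2\le2Z_{ij}^2+\frac{2\lambda}NM^2D^4$,
$$\ln\mathcal Z-\ln\mathcal Z_G\le T:=2+2\sum_{i<j}Z_{ij}^2+\tfrac32\lambda NM^2D^4,\qquad(\mathbb ET^2)^{1/2}\le CN^3,$$
where we used $M\le N$. By Cauchy–Schwarz $\mathbb E[1_BT]\le2e^{-N/2}\,CN^3\le C$, and therefore
$$\mathbb E\ln\mathcal Z\le\mathbb E\ln\mathcal Z_G+C.\tag{6}$$

**Step 2: linearize the square of the overlap on a net.** The purpose is to replace the planted interaction $\frac\lambda N\sum s_{ij}s_{ij}^0$, quadratic in $\mathbf X$, by a linear one. For $\mathbf X\in G$ and $R=\mathbf X^\top\mathbf X_0/N$, identity (4) gives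
$$\frac\lambda N\sum_{i<j}s_{ij}s^0_{ij}\le\frac{\lambda N}2\|R\|^2,\qquad\|R\|\le\frac{\|\mathbf X\|_{op}\|\mathbf X_0\|}N\le\frac{\sqrt{KN}\,D\sqrt{NM}}N=B_0\sqrt M,\quad B_0:=D\sqrt K .$$
Let $\varepsilon=B_0\sqrt{M/N}$, and let $\mathcal N$ be a maximal $\varepsilon\sqrt M$-separated subset of the Frobenius ball of radius $B_0\sqrt M$ in $\mathbb R^{M\times M}$. By maximality it is an $\varepsilon\sqrt M$-net of the ball, and by comparing volumes $n:=|\mathcal N|\le(1+2B_0/\varepsilon)^{M^2}=(1+2\sqrt{N/M})^{M^2}\le(3\sqrt{N/M})^{M^2}$. Thus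
$$\ln n\le\tfrac12M^2\ln\tfrac{9N}M .\tag{7}$$
For each $\mathbf X\in G$ choose $S\in\mathcal N$ with $\|R-S\|^2\le\varepsilon^2M$. Expanding $\|R\|^2=2\,\mathrm{Tr}(S^\top R)-\|S\|^2+\|R-S\|^2$ and noting $N\,\mathrm{Tr}(S^\top R)=\sum_i\mathbf x_i^\top S\mathbf x_{0,i}$,
$$\frac{\lambda N}2\|R\|^2=\lambda\sum_i\mathbf x_i^\top S\mathbf x_{0,i}-\frac{\lambda N}2\|S\|^2+\frac{\lambda N}2\|R-S\|^2 .$$
Bounding the exponential for the chosen $S$ by the sum over all $S\in\mathcal N$, we get $\mathcal Z_G\le e^{\lambda NM\varepsilon^2/2}\sum_{S\in\mathcal N}e^{-\lambda N\|S\|^2/2}W_S$, where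
$$W_S=\int_G\exp\Big\{\sum_{i<j}\Big[\sqrt{\tfrac\lambda N}Z_{ij}s_{ij}-\tfrac\lambda{2N}s_{ij}^2\Big]+\lambda\sum_i\mathbf x_i^\top S\mathbf x_{0,i}\Big\}dP(\mathbf X).$$
A sum of $n$ terms is at most $n$ times the largest, so
$$\mathbb E\ln\mathcal Z_G\le\tfrac{\lambda NM\varepsilon^2}2+\ln n+\max_{S\in\mathcal N}\Big\{\mathbb E\ln W_S-\tfrac{\lambda N}2\|S\|^2\Big\}+\mathbb E\max_{S\in\mathcal N}\big(\ln W_S-\mathbb E\ln W_S\big).\tag{8}$$

**Step 3: control the fluctuations of all $\ln W_S$ at once.** The purpose is to bound the last term of (8). Let $\langle\cdot\rangle_S$ be the Gibbs average associated with $W_S$; it lives on $G$. We treat the noise and then the signal.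

*Noise.* For fixed $\mathbf X_0$, $\partial\ln W_S/\partial Z_{ij}=\sqrt{\lambda/N}\,\langle s_{ij}\rangle_S$, so the squared gradient in $(Z_{ij})$ is
$$\frac\lambda N\sum_{i<j}\langle s_{ij}\rangle_S^2\le\frac\lambda{2N}\sup_G\|\mathbf X\mathbf X^\top\|^2\le\frac\lambda{2N}\sup_G\|\mathbf X\|_{op}^2\|\mathbf X\|^2\le\tfrac12\lambda KD^2NM=:\sigma_1^2 .$$
This is where $G$ wins: $NM$ instead of $NM^2$. Gaussian concentration for Lipschitz functions gives $\mathbb P(\ln W_S-\mathbb E_Z\ln W_S>\tau\mid\mathbf X_0)\le e^{-\tau^2/2\sigma_1^2}$ for $\tau>0$, where $\mathbb E_Z$ averages over the noise only.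

*Signal.* The entries of $\mathbf X_0$ are bounded but not Gaussian, and we use convexity. Put $g(\mathbf X_0)=\mathbb E_Z\ln W_S$. It is convex: $\ln W_S$ is the logarithm of an integral, over a domain $G$ that does not depend on $\mathbf X_0$, of exponentials of affine functions of $\mathbf X_0$, and such a function is convex by Hölder's inequality. (Before the linearization the exponent was quadratic in $\mathbf X_0$.) The gradient of $\ln W_S$ in $\mathbf X_0$ is the matrix $\lambda\langle\mathbf X\rangle_SS$. As $G$ is convex and closed, $\langle\mathbf X\rangle_S\in G$, so its norm is at most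
$$\lambda\|\langle\mathbf X\rangle_S\|_{op}\|S\|\le\lambda\sqrt{KN}\,B_0\sqrt M=\lambda KD\sqrt{NM},$$
and $g$ has the same Lipschitz constant. We recall Theorem 6.10 of Boucheron–Lugosi–Massart, *Concentration Inequalities* (2013): if $f$ is separately convex and $1$-Lipschitz on $[0,1]^k$ and the coordinates are independent, then $\mathbb P(f>\mathbb Ef+\tau)\le e^{-\tau^2/2}$ for $\tau>0$. Rescaling $[-D,D]$ to $[0,1]$ multiplies the Lipschitz constant by $2D$, so
$$\mathbb P(g-\mathbb Eg>\tau)\le e^{-\tau^2/2\sigma_2^2},\qquad\sigma_2=2\lambda KD^2\sqrt{NM}.$$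

*Maximum.* If $n$ variables satisfy $\mathbb P(\xi_k>\tau)\le e^{-\tau^2/2\sigma^2}$ for $\tau>0$, put $\tau_0=\sigma\sqrt{2\ln n}$. For $v\ge0$ we have $e^{-(\tau_0+v)^2/2\sigma^2}\le\frac1ne^{-v^2/2\sigma^2}$, hence
$$\mathbb E\max_k\xi_k\le\tau_0+n\int_{\tau_0}^\infty e^{-\tau^2/2\sigma^2}d\tau\le\sigma\big(\sqrt{2\ln n}+\sqrt{\pi/2}\big).$$
Write $\ln W_S-\mathbb E\ln W_S=(\ln W_S-\mathbb E_Z\ln W_S)+(g-\mathbb Eg)$ and apply this to each part. With (7),
$$\mathbb E\max_{S\in\mathcal N}(\ln W_S-\mathbb E\ln W_S)\le(\sigma_1+\sigma_2)\big(\sqrt{2\ln n}+\sqrt{\pi/2}\big)\le C\sqrt{NM}\Big(M\sqrt{\ln\tfrac{9N}M}+1\Big).\tag{9}$$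

**Step 4: interpolate at fixed $S$, keeping the linear term.** The purpose is to compute $\mathbb E\ln W_S$ up to a square of favorable sign. Let $Q\in\mathcal S_M$ and
$$\Phi(t)=\mathbb E\ln\int_G\exp\Big\{\sum_{i<j}\Big[\sqrt{\tfrac{t\lambda}N}Z_{ij}s_{ij}-\tfrac{t\lambda}{2N}s_{ij}^2\Big]+\sum_i\Big[\sqrt{(1-t)\lambda}\,\mathbf z_i^\top Q^{1/2}\mathbf x_i-\tfrac{(1-t)\lambda}2\mathbf x_i^\top Q\mathbf x_i+\lambda\mathbf x_i^\top S\mathbf x_{0,i}\Big]\Big\}dP .$$
This Gibbs measure is not a posterior, so only rule (2) is available, and it is enough. Use it with $f=s_{ij}$, $c=t\lambda/N$. For the second group, write $Q=\sum_k\mu_k\mathbf o_k\mathbf o_k^\top$, so that $\mathbf z_i^\top Q^{1/2}\mathbf x_i=\sum_k(\mathbf o_k\cdot\mathbf z_i)\sqrt{\mu_k}(\mathbf o_k\cdot\mathbf x_i)$, and use (2) with $f=\sqrt{\mu_k}\,\mathbf o_k\cdot\mathbf x_i$, $c=(1-t)\lambda$. Let $\mathbf X,\mathbf X'$ be two replicas, that is, independent samples of the Gibbs measure with the same disorder; thus $\langle f\rangle^2=\langle f(\mathbf X)f(\mathbf X')\rangle$.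 Put $R_{12}=\mathbf X^\top\mathbf X'/N$. Then, with (4) and $\sum_i\mathbf x_i^\top Q\mathbf x_i'=N\,\mathrm{Tr}(QR_{12})$,
$$\Phi'(t)=-\frac\lambda{2N}\sum_{i<j}\mathbb E\langle s_{ij}s'_{ij}\rangle+\frac\lambda2\sum_i\mathbb E\langle\mathbf x_i^\top Q\mathbf x'_i\rangle=\frac{\lambda N}4\mathbb E\big\langle-\|R_{12}\|^2+2\,\mathrm{Tr}(QR_{12})\big\rangle+\frac\lambda{4N}\sum_i\mathbb E\langle|\mathbf x_i|^2|\mathbf x_i'|^2\rangle .$$
Now $-\|R_{12}\|^2+2\,\mathrm{Tr}(QR_{12})=\|Q\|^2-\|R_{12}-Q\|^2\le\|Q\|^2$: this time dropping the square gives an upper bound, $\Phi'(t)\le\frac{\lambda N}4\|Q\|^2+\frac{\lambda M^2D^4}4$. At the ends, $\Phi(1)=\mathbb E\ln W_S$, and $\Phi(0)\le N\Psi(Q,S)$: drop the restriction to $G$, after which the integral factorizes over $i$. Therefore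
$$\mathbb E\ln W_S-\tfrac{\lambda N}2\|S\|^2\le N\Big[\Psi(Q,S)+\tfrac\lambda4\|Q\|^2-\tfrac\lambda2\|S\|^2\Big]+\tfrac{\lambda M^2D^4}4 .\tag{10}$$

**Step 5: choose $Q$ by polar decomposition.** The purpose is to bound the bracket in (10) by $M\phi_1(\lambda)$. If $S$ were positive semidefinite, $Q=S$ would give exactly $\psi_M(S)-\frac\lambda4\|S\|^2=MF^{\rm RS}_M(S,\lambda)$. But $S$ is arbitrary. Look at $M=1$ and $S=-q<0$: with $Q=q$ the exponent is that of the scalar channel, with the signal $x_0$ replaced by $-x_0$ in the data while the integral still uses $\mathbb P_X$. If $\mathbb P_X$ is symmetric nothing changes. If not, the integral uses the wrong prior for its data, and we should expect a smaller value. That is the general mechanism.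

Let $Q=(SS^\top)^{1/2}$ and $S=QU$ with $U$ orthogonal, so $\|Q\|=\|S\|$. We claim that
$$\Psi(Q,S)\le\psi_M(Q'),\qquad Q'=U^\top QU .$$
Since $S=Q^{1/2}Q^{1/2}U$, we have $\Psi(Q,S)=\mathbb E\ln\ell(\mathbf y')$ with
$$\mathbf y'=\mathbf z+\sqrt\lambda\,Q^{1/2}U\mathbf x_0,\qquad\ell(\mathbf y)=\int e^{\sqrt\lambda\,\mathbf x^\top Q^{1/2}\mathbf y-\frac\lambda2\mathbf x^\top Q\mathbf x}\,d\mathbb P_X^{\otimes M}(\mathbf x).$$
The law of $\mathbf m+\mathbf z$ has density $e^{\mathbf m\cdot\mathbf y-|\mathbf m|^2/2}$ with respect to $\gamma=\mathcal N(0,I_M)$. So $\ell$ is the density with respect to $\gamma$ of the law of $\sqrt\lambda Q^{1/2}\mathbf x_0+\mathbf z$. But $\mathbf y'$ has another law, with density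
$$\ell'(\mathbf y)=\int e^{\sqrt\lambda\,\mathbf x^\top U^\top Q^{1/2}\mathbf y-\frac\lambda2\mathbf x^\top Q'\mathbf x}\,d\mathbb P_X^{\otimes M}(\mathbf x).$$
Both $|\ln\ell|$ and $|\ln\ell'|$ grow at most linearly, so all expectations are finite, and the relative entropy $\mathbb E\ln\frac{\ell'}{\ell}(\mathbf y')$ of the law of $\mathbf y'$ with respect to $\ell\,d\gamma$ is nonnegative: $\mathbb E\ln\ell(\mathbf y')\le\mathbb E\ln\ell'(\mathbf y')$. It remains to evaluate the right side. Write $\mathbf y'=U\mathbf y''$. Since $Q'^{1/2}=U^\top Q^{1/2}U$, we have $\mathbf y''=U^\top\mathbf z+\sqrt\lambda\,Q'^{1/2}\mathbf x_0$ and $U^\top Q^{1/2}\mathbf y'=Q'^{1/2}\mathbf y''$, and $U^\top\mathbf z$ has the law of $\mathbf z$. Hence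
$$\mathbb E\ln\ell'(\mathbf y')=\mathbb E\ln\int e^{\sqrt\lambda\,\mathbf x^\top Q'^{1/2}\mathbf y''-\frac\lambda2\mathbf x^\top Q'\mathbf x}\,d\mathbb P_X^{\otimes M}(\mathbf x)=\psi_M(Q'),$$
which proves the claim.

As $\|Q'\|=\|Q\|=\|S\|$, the bracket in (10) is at most $\psi_M(Q')-\frac\lambda4\|Q'\|^2=MF_M^{\rm RS}(Q',\lambda)\le M\phi_1(\lambda)$ by Theorem A. So for every $S\in\mathcal N$,
$$\mathbb E\ln W_S-\tfrac{\lambda N}2\|S\|^2\le NM\phi_1(\lambda)+\tfrac{\lambda M^2D^4}4 .\tag{11}$$

**Step 6: collect the errors.** The purpose is to check that each one is of the announced size. Combine (6), (8), (7), (9), (11), recall $\varepsilon^2=B_0^2M/N$, and divide by $NM$: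
$$F_{N,M}-\phi_1\le\frac{\lambda B_0^2}2\frac MN+\frac M{2N}\ln\frac{9N}M+\frac{\lambda D^4}4\frac MN+\frac C{\sqrt{NM}}\Big(M\sqrt{\ln\tfrac{9N}M}+1\Big)+\frac C{NM}.$$
Put $u=M/N\in(0,1]$. Then $\ln(9/u)\ge\ln9>1$, so $u\le\sqrt u\le\sqrt{u\ln(9/u)}$. Also $u\ln(9/u)$ is bounded on $(0,1]$, hence at most $C\sqrt{u\ln(9/u)}$; $\frac M{\sqrt{NM}}=\sqrt u$; and $\frac1{NM}\le\frac1{\sqrt{NM}}\le\sqrt u$. Every term is at most $C\sqrt{\frac MN\ln\frac{9N}M}$, and Theorem B is proved. $\square$

## Convexity in $\lambda$ transfers the limit to the MMSE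

If $M_N=o(N)$, then $M_N\le N$ eventually and $u\ln(9/u)\to0$ as $u\downarrow0$. So Theorems A and B give the free-entropy part of Theorem C at once. The rest concerns derivatives.

**Step C1: the derivative of $F_{N,M}$ is an MMSE.** The purpose is to connect the two quantities. Rule (3) with $f=s_{ij}$, $c=\lambda/N$ and parameter $\lambda$ gives
$$F'_{N,M}(\lambda)=\frac1{2N^2M}\sum_{i<j}\mathbb E\langle s_{ij}\rangle^2,\qquad\lambda>0 .\tag{12}$$
By Fact 3 this is nondecreasing in $\lambda$; as $F_{N,M}$ is continuous on $[0,\infty)$, it is convex there. For $i\ne j$, centering and independence give $\mathbb E(s^0_{ij})^2=M\rho^2$, so the off-diagonal part of the MMSE is $\frac2{N^2M}\sum_{i<j}(M\rho^2-\mathbb E\langle s_{ij}\rangle^2)$. With the diagonal part called $\delta_N$,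
$$\mathrm{MMSE}_{N,M}(\lambda)=\Big(1-\frac1N\Big)\rho^2-4F'_{N,M}(\lambda)+\delta_N,\qquad0\le\delta_N\le\frac1{N^2M}\sum_i\mathrm{Var}(|\mathbf x_{0,i}|^2)\le\frac{D^4}N,\tag{13}$$
because $|\mathbf x_{0,i}|^2$ is a sum of $M$ independent terms, each of variance at most $D^4$.

**Step C2: derivatives converge.** The purpose is to pass to the limit in (13). Let $\lambda>0$ be a point where $\phi_1$ is differentiable. By convexity, for $0<h<\lambda$,
$$\frac{F_{N,M_N}(\lambda)-F_{N,M_N}(\lambda-h)}h\le F'_{N,M_N}(\lambda)\le\frac{F_{N,M_N}(\lambda+h)-F_{N,M_N}(\lambda)}h .$$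
Let $N\to\infty$, so that the outer terms become difference quotients of $\phi_1$, and then $h\downarrow0$. This gives $F'_{N,M_N}(\lambda)\to\phi_1'(\lambda)$.

**Step C3: identify $\phi_1'$.** The purpose is to express the limit by the maximizer, and to get uniqueness. Let $q^*$ be any maximizer of $F_1^{\rm RS}(\cdot,\lambda)$. By (5), $F_1^{\rm RS}(q,\lambda)=-\frac{\lambda q^2}4+\frac12\int_0^{\lambda q}e(u)\,du$. The function $\lambda'\mapsto\phi_1(\lambda')-F_1^{\rm RS}(q^*,\lambda')$ is nonnegative and vanishes at $\lambda'=\lambda$, so its derivative there is zero: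
$$\phi_1'(\lambda)=\partial_\lambda F_1^{\rm RS}(q^*,\lambda)=-\frac{q^{*2}}4+\frac{q^*}2e(\lambda q^*).$$
If $q^*>0$, it is an interior maximizer on $[0,\infty)$, so $e(\lambda q^*)=q^*$ by (5), and $\phi_1'(\lambda)=\frac{q^{*2}}4$. If $q^*=0$ the same equality holds trivially. Hence $q^*=2\sqrt{\phi_1'(\lambda)}$ is unique, and (13) gives
$$\mathrm{MMSE}_{N,M_N}(\lambda)\to\rho^2-4\phi_1'(\lambda)=\rho^2-q^*(\lambda)^2 .$$
Under (H4) with $m=1$, $\phi_1$ is real analytic, hence differentiable, at every $\lambda>0$, $\lambda\ne\lambda_c$. Theorem C, and with it the conjecture, is proved. $\square$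

## Linear estimation shows that $o(N)$ is necessary

We return to the single noisy entry. Let $\rho>0$.

**Step D1: for small $\lambda$ the scalar formula is trivial.** The purpose is to show $q^*(\lambda)=0$ and $\phi_1(\lambda)=0$ for $\lambda<D^{-4}$. We use the formula
$$e'(u)=\mathbb E\big[\mathrm{Var}(x_0\mid\sqrt u\,x_0+z)^2\big],\qquad u>0,$$
found in Guo–Wu–Shamai–Verdú, *Estimation in Gaussian Noise: Properties of the Minimum Mean-Square Error*, IEEE Trans. Inf. Theory 2011. It is a short computation. By Nishimori $e(u)=\mathbb E[x_0\langle x\rangle]$ with exponent $\sqrt u\,zx+uxx_0-\frac u2x^2$, so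
$$e'(u)=\mathbb E\Big[x_0\Big(\tfrac z{2\sqrt u}\big(\langle x^2\rangle-\langle x\rangle^2\big)+x_0\big(\langle x^2\rangle-\langle x\rangle^2\big)-\tfrac12\big(\langle x^3\rangle-\langle x\rangle\langle x^2\rangle\big)\Big)\Big].$$
As $\partial_z(\langle x^2\rangle-\langle x\rangle^2)=\sqrt u\,(\langle x^3\rangle-3\langle x\rangle\langle x^2\rangle+2\langle x\rangle^3)$, Gaussian integration by parts turns the first term into $\frac12\mathbb E[x_0(\langle x^3\rangle-3\langle x\rangle\langle x^2\rangle+2\langle x\rangle^3)]$. The cubic moments cancel, and Nishimori replaces $x_0$ by $\langle x\rangle$ and $x_0^2$ by $\langle x^2\rangle$: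
$$e'(u)=\mathbb E\big[-\langle x\rangle^2\langle x^2\rangle+\langle x\rangle^4+\langle x^2\rangle^2-\langle x^2\rangle\langle x\rangle^2\big]=\mathbb E\big[(\langle x^2\rangle-\langle x\rangle^2)^2\big].$$
The posterior is supported in $[-D,D]$, so its variance is at most $D^2$ and $e'\le D^4$. Since $e(0)=0$ ($\mathbb P_X$ is centered) and $e$ is continuous, $e(u)\le D^4u$. By (5), $\psi_1(q)\le\frac{\lambda^2D^4q^2}4$, and
$$F_1^{\rm RS}(q,\lambda)\le\frac{\lambda q^2}4(\lambda D^4-1)<0\qquad\text{for }q>0,\ \lambda\in(0,D^{-4}).$$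
As $F_1^{\rm RS}(0,\lambda)=0$, the unique maximizer is $q^*(\lambda)=0$, and $\phi_1(\lambda)=0$.

**Step D2: estimate each entry from itself.** The purpose is a bound that sees $a=M/N$. For $i<j$, $\mathbb E[s_{ij}^0Y_{ij}]=\sqrt{\lambda/N}\,M\rho^2$ and $\mathbb EY_{ij}^2=1+\lambda\rho^2a$. The best linear estimator of $s^0_{ij}$ from $Y_{ij}$ has error
$$M\rho^2-\frac{(\lambda/N)M^2\rho^4}{1+\lambda\rho^2a}=\frac{M\rho^2}{1+\lambda\rho^2a},$$
which bounds the MMSE of $s_{ij}^0$ given all of $\mathbf Y$. Summing over off-diagonal entries as in (13), for all $N,M$ and $\lambda>0$,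
$$\mathrm{MMSE}_{N,M}(\lambda)\le\Big(1-\frac1N\Big)\frac{\rho^2}{1+\lambda\rho^2a}+\frac{D^4}N,\qquad F'_{N,M}(\lambda)\ge\frac14\Big(1-\frac1N\Big)\frac{\lambda\rho^4a}{1+\lambda\rho^2a}.$$
Since $\frac{\lambda\rho^4a}{1+\lambda\rho^2a}=\rho^2\big(1-\frac1{1+\lambda\rho^2a}\big)$ and $F_{N,M}(0)=0$, integration gives
$$F_{N,M}(\lambda)\ge\frac14\Big(1-\frac1N\Big)\Big[\lambda\rho^2-\frac1a\ln(1+\lambda\rho^2a)\Big].$$

**Step D3: pass to a subsequence.** The purpose is to contradict both limits. If $M_N\ne o(N)$, there are $a_0>0$ and a subsequence along which $M_N/N\ge a_0$. The bound on the MMSE is decreasing in $a$; the bound on $F'$, hence the one on $F$, is increasing in $a$. So along the subsequence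
$$\limsup\mathrm{MMSE}_{N,M_N}(\lambda)\le\frac{\rho^2}{1+\lambda\rho^2a_0}<\rho^2,\qquad\liminf F_{N,M_N}(\lambda)\ge\frac14\Big[\lambda\rho^2-\frac1{a_0}\ln(1+\lambda\rho^2a_0)\Big]>0,$$
the last inequality because $\ln(1+x)<x$ for $x>0$. For $\lambda\in(0,D^{-4})$ the asserted limits would be $\rho^2$ and $0$ by Step D1. Both fail, and Theorem D is proved. $\square$
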